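# A homogeneous quadratic map with nilpotent Jacobian and linearly independent components

Throughout, $\mathbb{C}[x]=\mathbb{C}[x_1,\dots,x_n]$, and for a polynomial map $H=(H_1,\dots,H_n)\in\mathbb{C}[x]^n$ we write $\mathcal{J}H=(\partial H_i/\partial x_j)_{i,j}$ for its Jacobian matrix. To say that $\mathcal{J}H$ is nilpotent means that some power of this matrix of polynomials is zero; equivalently, the complex matrix $\mathcal{J}H(x)$ is nilpotent for every $x\in\mathbb{C}^n$, because a nilpotent $n\times n$ matrix has zero $n$-th power and a polynomial that vanishes at every point is zero.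

## 1. A nilpotent Jacobian in dimension four

Take
$$\hat H=(x_2,\;x_1^2-x_3,\;2x_1x_2-x_4,\;x_2^2),\qquad
M:=\mathcal{J}\hat H=\begin{pmatrix}0&1&0&0\\2x_1&0&-1&0\\2x_2&2x_1&0&-1\\0&2x_2&0&0\end{pmatrix}.$$

Let us compute powers. Each row of $M\cdot X$ is a combination of the rows of $X$ with coefficients from the corresponding row of $M$. For example, the second row of $M^2$ is $2x_1\cdot(\text{row }1)-(\text{row }3)=(0,2x_1,0,0)-(2x_2,2x_1,0,-1)=(-2x_2,0,0,1)$. Continuing,
$$M^2=\begin{pmatrix}2x_1&0&-1&0\\-2x_2&0&0&1\\4x_1^2&0&-2x_1&0\\4x_1x_2&0&-2x_2&0\end{pmatrix},\qquad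
M^3=\begin{pmatrix}-2x_2&0&0&1\\0&0&0&0\\-4x_1x_2&0&0&2x_1\\-4x_2^2&0&0&2x_2\end{pmatrix}.$$
The rows of $M^4$ are: first, row 2 of $M^3$, which is $0$; second, $2x_1(\text{row }1)-(\text{row }3)=0$; third, $2x_2(\text{row }1)+2x_1(\text{row }2)-(\text{row }4)=0$; fourth, $2x_2(\text{row }2)=0$. So $M^4=0$.

At every single point the matrix $M$ is singular, so at every point its rows are dependent. But the coefficients of that dependence move with the point. Is there a relation with constant coefficients? If $c_1,\dots,c_4\in\mathbb{C}$ and $\sum_i c_i(\text{row }i)=0$, then the first column gives $2c_2x_1+2c_3x_2=0$, so $c_2=c_3=0$, and the second column then gives $c_1+2c_4x_2=0$, so $c_1=c_4=0$. There is none.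

The Dependence Problem asks whether nilpotency of $\mathcal{J}H$ forces the rows of $\mathcal{J}H$ to be linearly dependent over $\mathbb{C}$. Equivalently, it asks whether $H_1-H_1(0),\dots,H_n-H_n(0)$ are linearly dependent over $\mathbb{C}$: a polynomial has zero gradient exactly when it is constant. A counterexample is a map with nilpotent Jacobian and independent rows, and $\hat H$ is one, of degree $2$.

But $\hat H$ mixes linear and quadratic terms, and its linear terms do visible work in the cancellations above. The Homogeneous Dependence Problem (HDP) is the same question for maps all of whose components are homogeneous of the same degree $d$, and a counterexample of degree $d$ is then one with $\deg H=d$. Our subject is the quadratic case: do there exist $n\ge1$ and $H\in\mathbb{C}[x]^n$ such that every component is a homogeneous quadratic form, $\mathcal{J}H$ is nilpotent, and the rows of $\mathcal{J}H$ are linearly independent over $\mathbb{C}$? The question is taken from "Herbie: A Cubic Linear Counterexample To The Dependence Problem", https://beta.math.ac.vn/uploads/files/0702233.pdf.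

The answer is yes, and we shall build an example in dimension $15$. For quadratic forms Euler's formula reads $\mathcal{J}H(x)\,x=2H(x)$. So a relation $c^{T}\mathcal{J}H=0$ gives $c^{T}H=0$, and differentiating $c^TH=0$ gives $c^T\mathcal{J}H=0$. We may therefore speak of independence of $H_1,\dots,H_n$ and independence of the rows interchangeably.

## 2. Quadratic forms in one and two variables

In dimension $1$ we have $H=cx^2$ and $\mathcal{J}H=(2cx)$, which is nilpotent only for $c=0$. So $H$ is dependent.

In dimension $2$ there are interesting nilpotent Jacobians, for instance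
$$H=\big((x_1-x_2)^2,\ (x_1-x_2)^2\big),\qquad \mathcal{J}H=2(x_1-x_2)\begin{pmatrix}1&-1\\1&-1\end{pmatrix},\qquad (\mathcal{J}H)^2=0 .$$
But $H_1-H_2=0$. This is forced. Let $H=(p,q)$ be quadratic forms in $x_1,x_2$ with nilpotent Jacobian, and write $p_i=\partial p/\partial x_i$, $q_i=\partial q/\partial x_i$. We only need $\det\mathcal{J}H=p_1q_2-p_2q_1=0$. By Euler, $2p=x_1p_1+x_2p_2$ and $2q=x_1q_1+x_2q_2$, so
$$2(pq_1-qp_1)=x_2(p_2q_1-q_2p_1)=0,\qquad 2(pq_2-qp_2)=x_1(p_1q_2-q_1p_2)=0 .$$
If $q=0$ the pair is dependent. If $q\ne0$, both partial derivatives of $p/q$ vanish, so $p/q$ is a constant and the pair is again dependent. So no counterexample has dimension $1$ or $2$.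

## 3. Bordered matrices, and homogenizing the four-dimensional map

The obvious attempt is to homogenize $\hat H$ with a fifth variable:
$$(x_5x_2,\;x_1^2-x_5x_3,\;2x_1x_2-x_5x_4,\;x_2^2,\;c),$$
where $c$ is a fifth component, still to be chosen, homogeneous of degree $2$ in $x_1,\dots,x_5$. With $c=0$ the Jacobian is nilpotent, as we shall see, but the fifth component is zero, which is a dependence. Can a nonzero $c$ be put in? To decide this we need two facts about nilpotent matrices, and both will be used again in the main proof.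

**Lemma 1 (determinant test).** A complex square matrix $B$ is nilpotent if and only if $\det(I-\lambda B)=1$ for all $\lambda\in\mathbb{C}$.

If $\mu_1,\dots,\mu_k$ are the eigenvalues of $B$ with multiplicity, then $\det(I-\lambda B)=\prod_i(1-\lambda\mu_i)$. If all $\mu_i=0$, this is $1$. If some $\mu_i\neq0$, it vanishes at $\lambda=1/\mu_i$. And $B$ is nilpotent exactly when all its eigenvalues are zero. $\square$

**Lemma 2 (bordered matrices).** Let $D$ be a nilpotent complex square matrix, $r$ a row and $b$ a column of the same size. Then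
$$B=\begin{pmatrix}0&r\\ b&D\end{pmatrix}\ \text{is nilpotent if and only if}\quad rD^kb=0\ \text{ for all }k\ge0 .$$

For an invertible block $Z$ we have
$$\begin{pmatrix}1&X\\Y&Z\end{pmatrix}=\begin{pmatrix}1&XZ^{-1}\\0&I\end{pmatrix}\begin{pmatrix}1-XZ^{-1}Y&0\\Y&Z\end{pmatrix},$$
so the determinant of the left side is $\det Z\cdot(1-XZ^{-1}Y)$. Apply this to $I-\lambda B$, with $X=-\lambda r$, $Y=-\lambda b$, $Z=I-\lambda D$. As $D$ is nilpotent, $\det Z=1$ and $Z^{-1}=\sum_k\lambda^kD^k$, a finite sum. Hence
$$\det(I-\lambda B)=1-\lambda^2\,r(I-\lambda D)^{-1}b=1-\sum_{k\ge0}\lambda^{k+2}\,rD^kb .$$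
By Lemma 1, $B$ is nilpotent exactly when this polynomial in $\lambda$ is $1$, that is, when all $rD^kb$ vanish. $\square$

Now return to the homogenized map. Its Jacobian, with the border in the last row and column, is
$$\begin{pmatrix}A&b\\ r&c_5\end{pmatrix},\quad
A=\begin{pmatrix}0&x_5&0&0\\2x_1&0&-x_5&0\\2x_2&2x_1&0&-x_5\\0&2x_2&0&0\end{pmatrix},\quad
b=\begin{pmatrix}x_2\\-x_3\\-x_4\\0\end{pmatrix},\quad r=(c_1,c_2,c_3,c_4),$$
where $c_i=\partial c/\partial x_i$. For $x_5\ne0$, $A$ is $x_5$ times the matrix $M$ of Section 1 evaluated at $(x_1/x_5,\dots,x_4/x_5)$, so $A^4=0$ there; the entries of $A^4$ are polynomials, so $A^4=0$ everywhere. With $c=0$ the whole Jacobian is block triangular with nilpotent diagonal blocks, hence nilpotent.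

For general $c$, suppose the Jacobian is nilpotent. Its trace is $c_5$, so $c_5=0$ and $c$ involves only $x_1,\dots,x_4$. Lemma 2 (the position of the border does not matter) now gives $rA^kb=0$ for all $k$. For $k=0$ this says
$$x_2c_1-x_3c_2-x_4c_3=0 .$$
The operator $D=x_2\partial_1-x_3\partial_2-x_4\partial_3$ acts on the ten quadratic monomials by
$$\begin{aligned}
x_1^2&\mapsto2x_1x_2,& x_1x_2&\mapsto x_2^2-x_1x_3,& x_1x_3&\mapsto x_2x_3-x_1x_4,& x_1x_4&\mapsto x_2x_4,\\
x_2^2&\mapsto-2x_2x_3,& x_2x_3&\mapsto-x_3^2-x_2x_4,& x_2x_4&\mapsto-x_3x_4,& x_3^2&\mapsto-2x_3x_4,\\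
x_3x_4&\mapsto-x_4^2,& x_4^2&\mapsto0.
\end{aligned}$$
In $Dc=0$, the coefficients of $x_1x_2$, $x_2^2$, $x_1x_4$, $x_3^2$, $x_4^2$ show that $c$ contains none of $x_1^2$, $x_1x_2$, $x_1x_3$, $x_2x_3$, $x_3x_4$. Then the coefficients of $x_2x_3$ and $x_2x_4$ exclude $x_2^2$ and $x_1x_4$, and the coefficient of $x_3x_4$ leaves
$$c=q\,(x_3^2-2x_2x_4)+p\,x_4^2,\qquad r=(0,\,-2qx_4,\,2qx_3,\,2px_4-2qx_2)$$
with constants $p,q$. For $k=1$ we compute $Ab=(-x_3x_5,\ 2x_1x_2+x_4x_5,\ 2x_2^2-2x_1x_3,\ -2x_2x_3)^T$ and
$$rAb=-2qx_4(2x_1x_2+x_4x_5)+2qx_3(2x_2^2-2x_1x_3)-2x_2x_3(2px_4-2qx_2).$$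
The coefficient of $x_4^2x_5$ is $-2q$, so $q=0$. What remains is $-4p\,x_2x_3x_4$, so $p=0$. Hence $c=0$.

So this attempt breaks at one precise point. The variable used for homogenizing wants a component of its own. By Lemma 2, that component must give a row $r$ with $rA^kb=0$ for every $k$, and here only $r=0$ does so. We shall need a construction in which the infinitely many conditions $rA^kb=0$ hold for a structural reason.

## 4. Maps that are linear in half of the variables

First, a tool for certifying nilpotency that avoids powers of large matrices.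

**Lemma 3 (polynomial left inverse).** Let $H$ be a homogeneous quadratic map of $\mathbb{C}^n$, let $F=x+H$, and suppose there is a polynomial map $G$ with $G\circ F=\mathrm{id}$. Then $\mathcal{J}H$ is nilpotent.

The chain rule gives $\det\mathcal{J}G(F(x))\cdot\det\mathcal{J}F(x)=1$. Two polynomials with product $1$ are constants, so $\det\mathcal{J}F$ is constant. At $x=0$ we have $\mathcal{J}F(0)=I$, so $\det(I+\mathcal{J}H(x))=1$ for all $x$. The entries of $\mathcal{J}H$ are linear forms, so $\mathcal{J}H(\lambda x)=\lambda\mathcal{J}H(x)$. Replacing $x$ by $\lambda x$ gives $\det(I+\lambda\mathcal{J}H(x))=1$ for all $\lambda\in\mathbb{C}$ and all $x$. Lemma 1, with $-\lambda$ for $\lambda$, finishes the proof. $\square$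

Now split the variables into two groups, $\beta\in V$ and $\alpha\in M$, and look for $H$ whose $V$-part is bilinear in $(\alpha,\beta)$ and whose $M$-part depends on $\beta$ only.

**Proposition 4.** Let $V,M$ be finite-dimensional complex vector spaces. Let $M\to\operatorname{End}(V)$, $\alpha\mapsto T_\alpha$, be linear with every $T_\alpha$ nilpotent. Let $\sigma:V\to M$ be a homogeneous quadratic map with
$$T_{\sigma(\beta)}\beta=0\qquad\text{for all }\beta\in V.\tag{1}$$
Then $H(\beta,\alpha)=(T_\alpha\beta,\ \sigma(\beta))$ on $V\oplus M$ is homogeneous quadratic with nilpotent Jacobian. Its components are linearly independent if and only if $\sum_{\alpha\in M}T_\alpha V=V$ and $\sigma(V)$ spans $M$.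

**Step 1: recovering $(\beta,\alpha)$ polynomially.** The purpose is to apply Lemma 3. Homogeneity of degree $2$ is clear. Let $F=x+H$ and $F(\beta,\alpha)=(y_\beta,y_\alpha)$, so that $y_\beta=\beta+T_\alpha\beta$ and $y_\alpha=\alpha+\sigma(\beta)$. We know $y_\alpha$, not $\alpha$; condition (1) says that for the purpose of acting on $\beta$ the difference is invisible:
$$(I+T_{y_\alpha})\beta=\beta+T_\alpha\beta+T_{\sigma(\beta)}\beta=\beta+T_\alpha\beta=y_\beta .$$
Since $T_{y_\alpha}$ is nilpotent, $(I+T_{y_\alpha})^{-1}=\sum_{j<\dim V}(-T_{y_\alpha})^j$, which is polynomial in $y_\alpha$. Therefore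
$$\beta=(I+T_{y_\alpha})^{-1}y_\beta,\qquad \alpha=y_\alpha-\sigma(\beta)$$
are polynomials in $(y_\beta,y_\alpha)$. This is a polynomial $G$ with $G\circ F=\mathrm{id}$, and Lemma 3 shows that $\mathcal{J}H$ is nilpotent.

**Step 2: the independence criterion.** A linear relation among the components is a pair $\mu\in V^*$, $\nu\in M^*$ with $\mu(T_\alpha\beta)+\nu(\sigma(\beta))=0$ identically. Setting $\alpha=0$ gives $\nu\circ\sigma=0$, and then $\mu(T_\alpha\beta)=0$ identically; conversely, two such functionals form a relation. A nonzero $\nu$ with $\nu\circ\sigma=0$ exists exactly when $\sigma(V)$ does not span $M$, and a nonzero $\mu$ vanishing on all $T_\alpha\beta$ exists exactly when $\sum_\alpha T_\alpha V\neq V$. $\square$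

Two small examples show that each half of the independence criterion is easy to get alone.

*Example A.* Let $V=\mathbb{C}^3$, $M=\mathbb{C}^2\ni(p,q)$, $T_{(p,q)}\beta=(p\beta_2+q\beta_3,0,0)$ and $\sigma(\beta)=(\beta_1\beta_3,-\beta_1\beta_2)$. Then $T_\alpha^2=0$, and (1) holds because $\beta_1\beta_3\beta_2-\beta_1\beta_2\beta_3=0$. The map is
$$H=(p\beta_2+q\beta_3,\ 0,\ 0,\ \beta_1\beta_3,\ -\beta_1\beta_2).$$
Writing $y=x+H$, we recover $\beta_2=y_2$, $\beta_3=y_3$, and $y_4y_2+y_5y_3=p\beta_2+q\beta_3$, so $\beta_1=y_1-y_2y_4-y_3y_5$, and then $p,q$. Here $\sigma(V)$ spans $M$, but the $T_\alpha V$ fill only a line. More generally, if all $T_\alpha$ are strictly upper triangular in one common basis of $V$, then $\sum_\alpha T_\alpha V$ lies in a hyperplane.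

*Example B.* So we want a linear space of nilpotent matrices that is not of that kind. Put
$$P(s,t)=\begin{pmatrix}0&s&0\\t&0&s\\0&-t&0\end{pmatrix},\qquad P(s,t)v=(sv_2,\ sv_3+tv_1,\ -tv_2).\tag{2}$$
With $q=sv_3+tv_1$ we get $P^2v=(sq,\ tsv_2-stv_2,\ -tq)=(sq,0,-tq)$ and $P^3v=(0,\ tsq-stq,\ 0)=0$. So every $P(s,t)$ is nilpotent. The images fill $\mathbb{C}^3$, since $P(1,0)v=(v_2,v_3,0)$ and $P(0,1)v=(0,v_1,-v_2)$. Now take $V=\mathbb{C}^3$, $M=\mathbb{C}^2$, $T=P$. Condition (1) for $\sigma=(\sigma_1,\sigma_2)$ contains $\sigma_1\beta_2=0$ and $-\sigma_2\beta_2=0$, so $\sigma=0$. This time the $T_\alpha$ fill $V$, and condition (1) kills $\sigma$.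

## 5. Solving $T_{\sigma(\beta)}\beta=0$ with a border, and the alternating form

To give condition (1) many solutions, we add to $T_\alpha$ a piece that can cancel whatever $P$ produces. Adjoin one coordinate $u$ to $V$ and a translation vector $\mathbf a$ to $M$: for $\beta=(u,w)$ and $\alpha=(\mathbf a,s,t)$, let
$$T_\alpha(u,w)=(0,\ u\mathbf a+P(s,t)w).$$
In matrix form this is $\begin{pmatrix}0&0\\ \mathbf a&P\end{pmatrix}$, which is nilpotent. Condition (1) becomes $u\,\mathbf a(\beta)+P(s(\beta),t(\beta))w=0$. Here $\mathbf a(\beta)$ has to be divided by $u$, so make $s$ and $t$ divisible by $u$: choose any linear $\ell(w)=(\ell_1(w),\ell_2(w))$ and put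
$$(s,t)=u\,\ell(w),\qquad \mathbf a=-P(\ell(w))\,w .$$
These are quadratic, and $-uP(\ell(w))w+P(u\ell(w))w=0$. With $w=v\in\mathbb{C}^3$ and $\ell(v)=(v_1,v_3)$, Proposition 4 gives a map of $\mathbb{C}^9$ with nilpotent Jacobian, in the coordinates $(u,v_1,v_2,v_3,a_1,a_2,a_3,s,t)$:
$$(0,\ \ ua_1+sv_2,\ ua_2+sv_3+tv_1,\ ua_3-tv_2,\ \ -v_1v_2,\ -2v_1v_3,\ v_2v_3,\ \ uv_1,\ uv_3).$$
The last eight components are independent: the monomials $ua_1,ua_2,ua_3,v_1v_2,v_1v_3,v_2v_3,uv_1,uv_3$ each occur in just one of them. Everything works except that $H_u=0$. This is the obstruction of Section 3 again: the border has a column and no row.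

So we must put a row into $T_\alpha$. It has to depend linearly on $\alpha$; let us try a row that depends on $\mathbf a$ only, $r=\omega(\mathbf a,\cdot)$ with $\omega$ a bilinear form. By Lemma 2, the bordered matrix with nilpotent block $N=N(s,t)$ is nilpotent exactly when
$$\omega(\mathbf a,N^k\mathbf a)=0\qquad\text{for all }k\ge0 .$$
The structural reason that we asked for is now in sight: this holds for all $\mathbf a$ if every bilinear form $\omega(\cdot,N^k\cdot)$ is alternating.

**Definition (alternating form, selfadjoint operator).** A bilinear form $\omega$ on a complex vector space $U$ is alternating if $\omega(w,w)=0$ for all $w$, equivalently $\omega(w,w')=-\omega(w',w)$. It is nondegenerate if for each $w\ne0$ there is $w'$ with $\omega(w',w)\neq0$. An operator $N$ on $U$ is $\omega$-selfadjoint if $\omega(Nw,w')=\omega(w,Nw')$ for all $w,w'$.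

*Example.* On $U=\mathbb{C}^2$ let $\omega(x,y)=x_1y_2-x_2y_1$ and let $N$ have columns $Ne_1=(p,r)$, $Ne_2=(q,m)$. Comparing $\omega(Ne_1,e_2)=p$ with $\omega(e_1,Ne_2)=m$, then $\omega(Ne_1,e_1)=-r$ with $\omega(e_1,Ne_1)=r$, and $\omega(Ne_2,e_2)=q$ with $\omega(e_2,Ne_2)=-q$, we find $p=m$ and $q=r=0$. So only scalars are selfadjoint, and the only nilpotent one is $0$. On $U=\mathbb{C}^4\ni(v_1,v_2,f_1,f_2)$ with $\omega\big((a,g),(v,f)\big)=a_1f_1+a_2f_2-g_1v_1-g_2v_2$ there is more room. The nilpotent operator $N(v_1,v_2,f_1,f_2)=(v_2,0,0,f_1)$ is selfadjoint: both $\omega(N(a,g),(v,f))$ and $\omega((a,g),N(v,f))$ equal $a_2f_1-g_1v_2$.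

**Lemma 5.** If $\omega$ is alternating and $N$ is $\omega$-selfadjoint, then
$$\omega(w,N^kw)=0\qquad\text{for all }w\in U,\ k\ge0.\tag{3}$$

Every $N^k$ is selfadjoint: move the factors across one at a time. Hence $\omega(N^kw,w)=\omega(w,N^kw)=-\omega(N^kw,w)$, the first equality by selfadjointness and the second because $\omega$ is alternating. So $\omega(w,N^kw)=0$. $\square$

Now fix the following data: a space $U$ with a nondegenerate alternating form $\omega$; operators $N(s,t)$ on $U$, linear in $(s,t)\in\mathbb{C}^2$, all nilpotent and $\omega$-selfadjoint; and a linear map $\ell:U\to\mathbb{C}^2$. Put $V=\mathbb{C}\oplus U\ni\beta=(u,w)$ and $M=U\oplus\mathbb{C}^2\ni\alpha=(\mathbf a,s,t)$, and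
$$T_\alpha(u,w)=\big(\omega(\mathbf a,w),\ u\,\mathbf a+N(s,t)w\big),\qquad
\sigma(u,w)=\big(-N(\ell(w))\,w,\ u\,\ell(w)\big).\tag{4}$$

**Lemma 6.** With the data (4), every $T_\alpha$ is nilpotent, and $T_{\sigma(\beta)}\beta=0$ for all $\beta\in V$.

**Step 1: $T_\alpha$ is nilpotent.** This is the first hypothesis of Proposition 4. Write $N=N(s,t)$. In block form
$$T_\alpha=\begin{pmatrix}0&\omega(\mathbf a,\cdot)\\ \mathbf a&N\end{pmatrix},\qquad
\det(I-\lambda T_\alpha)=1-\sum_{k\ge0}\lambda^{k+2}\,\omega(\mathbf a,N^k\mathbf a)=1$$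
by the computation in the proof of Lemma 2 and by (3). So $T_\alpha$ is nilpotent by Lemma 1.

**Step 2: condition (1).** This is the second hypothesis. Write $N_\beta=N(\ell(w))$; by linearity $N(u\ell(w))=uN_\beta$. Then
$$T_{\sigma(\beta)}\beta=\big(\omega(-N_\beta w,w),\ u(-N_\beta w)+uN_\beta w\big)=(0,0).$$
The second entry cancels by the choice of $\sigma$, exactly as in the nine-dimensional map. The first entry is new, because the row is new. It equals $\omega(w,N_\beta w)$, which is zero by (3) with $k=1$. $\square$

So one identity does both jobs: it allows a nonzero row in $T_\alpha$, and it makes that row harmless in (1). There remains the linear independence, which depends on the choice of $U$, $N$ and $\ell$.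

## 6. Doubling a plane of nilpotent $3\times3$ matrices

Selfadjoint nilpotent operators are obtained by doubling, as in the four-dimensional example above. Let $W=\mathbb{C}^k$, let $P(s,t)$ be a linear family of nilpotent matrices on $W$, and put $U=W\oplus W$ with elements $(v,f)$,
$$\omega\big((a,g),(v,f)\big)=a^Tf-g^Tv,\qquad N(v,f)=(Pv,\,P^Tf).\tag{5}$$
The form is alternating, since $v^Tf-f^Tv=0$. It is nondegenerate: if $(v,f)\neq0$, pair it with $(a,0)$, where $a^Tf\ne0$, or with $(0,g)$, where $g^Tv\neq0$. The operator $N$ is nilpotent, because $P$ and $P^T$ are. It is selfadjoint: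
$$\omega\big(N(a,g),(v,f)\big)=a^TP^Tf-g^TPv=\omega\big((a,g),N(v,f)\big).$$

Which $P$ can be used? By Proposition 4, $\sigma(V)$ must span $M$, so the vectors $N(\ell(w))w$ must span $U=W\oplus W$. In particular, the images of the $P(s,t)$ must together span $W$, and so must those of the $P(s,t)^T$. For $\dim W=1$ a nilpotent $P$ is $0$. For $\dim W=2$ a linear space of nilpotent matrices has dimension at most $1$. Indeed, let $B_1\ne0$ and $B_2$ lie in such a space and choose a basis in which $B_1=\begin{pmatrix}0&1\\0&0\end{pmatrix}$ and $B_2=\begin{pmatrix}x&y\\z&-x\end{pmatrix}$. From $\operatorname{tr}(B_1+B_2)^2=0$ and $\operatorname{tr}B_1^2=\operatorname{tr}B_2^2=0$ we get $\operatorname{tr}B_1B_2=z=0$, and $\det B_2=-x^2=0$, so $B_2=yB_1$. Thus all images lie in one line. So in this doubling recipe $\dim W=3$ is the first case with a chance, and there the plane (2) of Example B is available: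
$$P=P(s,t),\qquad Pv=(sv_2,\ sv_3+tv_1,\ -tv_2),\qquad P^Tf=(tf_2,\ sf_1-tf_3,\ sf_2).$$
By Example B, $P^3=0$, so $N^3=0$.

Finally choose $\ell$. We have
$$N(\ell)(v,f)=\big(\ell_1v_2,\ \ell_1v_3+\ell_2v_1,\ -\ell_2v_2;\ \ \ell_2f_2,\ \ell_1f_1-\ell_2f_3,\ \ell_1f_2\big),$$
and these six quadratic forms must be independent. Some care is needed: $\ell=(v_1,-v_3)$ makes the second one $v_1v_3-v_3v_1=0$. With $\ell=(v_1,v_3)$ they become
$$v_1v_2,\quad 2v_1v_3,\quad -v_2v_3,\quad v_3f_2,\quad v_1f_1-v_3f_3,\quad v_1f_2,$$
which are independent. This is our choice.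

## 7. The map in dimension $15$

Here $\dim V=1+6=7$ and $\dim M=6+2=8$. Writing out (4) for the choices of Section 6 gives the map below.

**Theorem 7.** Take coordinates $(u,v_1,v_2,v_3,f_1,f_2,f_3,a_1,a_2,a_3,g_1,g_2,g_3,s,t)$ on $\mathbb{C}^{15}$ and let $H$ have the components (a subscript names the coordinate to which the component belongs)
$$
\begin{aligned}
H_u&=a_1f_1+a_2f_2+a_3f_3-g_1v_1-g_2v_2-g_3v_3,\\
H_{v_1}&=ua_1+sv_2,\quad H_{v_2}=ua_2+sv_3+tv_1,\quad H_{v_3}=ua_3-tv_2,\\
H_{f_1}&=ug_1+tf_2,\quad H_{f_2}=ug_2+sf_1-tf_3,\quad H_{f_3}=ug_3+sf_2,\\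
H_{a_1}&=-v_1v_2,\quad H_{a_2}=-2v_1v_3,\quad H_{a_3}=v_2v_3,\\
H_{g_1}&=-v_3f_2,\quad H_{g_2}=-v_1f_1+v_3f_3,\quad H_{g_3}=-v_1f_2,\\
H_s&=uv_1,\quad H_t=uv_3 .
\end{aligned}
$$
Then $H$ is homogeneous quadratic, $\mathcal{J}H$ is nilpotent, and the $15$ components (equivalently, the rows of $\mathcal{J}H$) are linearly independent over $\mathbb{C}$. In particular, a quadratic counterexample to the HDP exists.

**Step 1: $H$ is the map of Proposition 4 for the data (4).** We match the list with the construction, with $\mathbf a=(a,g)$ and $w=(v,f)$. The $u$-part of $T_\alpha\beta$ is $\omega(\mathbf a,w)=a^Tf-g^Tv=H_u$. Its $U$-part is $u\mathbf a+N(s,t)w=(ua+Pv,\ ug+P^Tf)$, which is the second and third lines. The $U$-part of $\sigma$ is $-N(v_1,v_3)w$, that is, the negatives of the six forms at the end of Section 6; this gives the fourth and fifth lines. The rest of $\sigma$ is $u\ell(w)=(uv_1,uv_3)$.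

**Step 2: nilpotency.** The form $\omega$ is nondegenerate and alternating, and all $N(s,t)$ are nilpotent and selfadjoint, by Section 6. Lemma 6 supplies the hypotheses of Proposition 4, and the proposition says that $\mathcal{J}H$ is nilpotent.

**Step 3: independence.** It suffices to find in each component a monomial that occurs in no other component. The following table does this.

| component | $H_u$ | $H_{v_i}$ | $H_{f_i}$ | $H_{a_1}$ | $H_{a_2}$ | $H_{a_3}$ | $H_{g_1}$ | $H_{g_2}$ | $H_{g_3}$ | $H_s$ | $H_t$ |
|---|---|---|---|---|---|---|---|---|---|---|---|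
| monomial | $a_1f_1$ | $ua_i$ | $ug_i$ | $v_1v_2$ | $v_1v_3$ | $v_2v_3$ | $v_3f_2$ | $v_1f_1$ | $v_1f_2$ | $uv_1$ | $uv_3$ |

In a linear relation, the coefficient of each component is therefore zero. By Euler's formula (end of Section 1) the rows of $\mathcal{J}H$ are independent too. $\blacksquare$

## 8. Higher dimensions, simple algebras, and symmetric Jacobians

The map $H$ has three further properties. The second is phrased in terms of algebras, so we first fix the dictionary.

**Definition (commutative algebra, ideal, simple).** A commutative algebra is here a finite-dimensional complex vector space $A$ with a commutative bilinear product; neither associativity nor a unit is assumed. For $x\in A$, $L_x$ is the operator $y\mapsto x\cdot y$. An ideal is a subspace $I$ with $A\cdot I\subset I$. We write $A\cdot A$ for the span of all products, and call $A$ simple if $A\cdot A\ne0$ and its only ideals are $0$ and $A$.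

A homogeneous quadratic map $H$ of $\mathbb{C}^n$ is the same thing as a commutative algebra structure on $\mathbb{C}^n$: put
$$x\cdot y=\tfrac12\big(H(x+y)-H(x)-H(y)\big),\qquad\text{so}\qquad x\cdot x=H(x),\qquad L_x=\tfrac12\mathcal{J}H(x).\tag{6}$$
The first consequence is $\frac12(4-2)H(x)=H(x)$; the second is that for a quadratic map $H(x+y)-H(x)-H(y)=\mathcal{J}H(x)y$.

*Examples.* The map $x^2$ on $\mathbb{C}$ gives $\mathbb{C}$ itself, which is simple, but $L_x$ is multiplication by $x$ and is not nilpotent for $x\ne0$. The map $\big((x_1-x_2)^2,(x_1-x_2)^2\big)$ of Section 2 gives $x\cdot y=(x_1-x_2)(y_1-y_2)\,(1,1)$. All its $L_x$ are nilpotent, but it is not simple: the line spanned by $(1,1)$ is an ideal.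

**Theorem 8.**

1. Quadratic counterexamples to the HDP exist in every dimension $n\ge15$.
2. Let $H$ be the map of Theorem 7. The commutative algebra $A=\mathbb{C}^{15}$ with product $x\cdot y=\frac12\big(H(x+y)-H(x)-H(y)\big)$ is simple, although every multiplication operator $L_x=\frac12\mathcal{J}H(x)$ is nilpotent. Conversely, quadratic counterexamples of least possible dimension always correspond to simple algebras.
3. There is a cubic form in $30$ variables whose Hessian is nilpotent and whose $30$ partial derivatives are linearly independent. Hence the quadratic HDP also fails for gradient maps, i.e. symmetric Jacobians.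

### 8.1. Every dimension from $15$ on

Dimension $15$ is Theorem 7. For $m\ge1$, add variables $r_1,\dots,r_m$ to the map of Theorem 7, with components
$$H_{r_1}=u^2,\qquad H_{r_{k+1}}=r_k^2\quad(1\le k<m).$$

**Step 1: nilpotency.** We use Lemma 3. Let $y=x+H(x)$ in the enlarged space. The old components do not involve the $r_k$, so by Step 1 of the proof of Proposition 4 the fifteen old variables are polynomials in the fifteen old coordinates of $y$. Then $r_1=y_{r_1}-u^2$ is a polynomial in $y$, and successively so is $r_{k+1}=y_{r_{k+1}}-r_k^2$. So $x+H$ has a polynomial left inverse, and $\mathcal{J}H$ is nilpotent.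

**Step 2: independence.** The monomials $u^2,r_1^2,\dots,r_{m-1}^2$ each occur in exactly one new component and in no old one. In a linear relation the new components thus have coefficient zero, and Theorem 7 handles the rest. The dimension is $15+m$. This proves part 1.

### 8.2. Simplicity

Let $A=V\oplus M$ be the algebra of Theorem 8(2), with $V=\mathbb{C}\oplus U$ and $M=U\oplus\mathbb{C}^2$ as before. From $H(\beta,\alpha)=(T_\alpha\beta,\sigma(\beta))$ and (6) we read off, for $\alpha\in M$ and $\beta\in V$,
$$M\cdot M=0,\qquad \alpha\cdot\beta=\tfrac12T_\alpha\beta\in V,\qquad V\cdot V\subset M,\qquad \beta\cdot\beta=\sigma(\beta).$$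
Let $I\neq0$ be an ideal, and let $0\ne\beta_0+\alpha_0\in I$ with $\beta_0\in V$, $\alpha_0\in M$. We shall use the special operators $T_{(\mathbf a,0,0)}(u,w)=(\omega(\mathbf a,w),u\mathbf a)$.

**Step 1: $I\cap V\ne0$.** This moves us into the part where the $T_\alpha$ act. Suppose first that $\beta_0=(u_0,w_0)\neq0$. For every $\alpha\in M$ we have $\alpha\cdot(\beta_0+\alpha_0)=\frac12T_\alpha\beta_0\in I\cap V$, since $M\cdot M=0$. Take $\alpha=(\mathbf a,0,0)$; then $T_\alpha\beta_0=(\omega(\mathbf a,w_0),u_0\mathbf a)$. If $u_0\ne0$, this is nonzero for any $\mathbf a\ne0$. If $u_0=0$, then $w_0\neq0$, and it is nonzero for some $\mathbf a$ because $\omega$ is nondegenerate.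

Suppose now that $\beta_0=0$, so $\alpha_0=(\mathbf a,s,t)\neq0$ lies in $I$. Then $\frac12T_{\alpha_0}\beta=\alpha_0\cdot\beta\in I\cap V$ for all $\beta\in V$. We have $T_{\alpha_0}(1,0)=(0,\mathbf a)$, which settles the case $\mathbf a\ne0$. If $\mathbf a=0$, then $(s,t)\ne0$, so $N(s,t)\ne0$, and $T_{\alpha_0}(0,w)=(0,N(s,t)w)\neq0$ for some $w$.

**Step 2: $V\subset I$.** From one vector of $I\cap V$ we produce all of $V$. Note that $I\cap V$ is stable under all $T_\alpha$, since $T_\alpha\beta=2\,\alpha\cdot\beta$. Let $0\ne(u_0,w_0)\in I\cap V$. If $u_0=0$, choose $\mathbf a$ with $\omega(\mathbf a,w_0)\ne0$; then $T_{(\mathbf a,0,0)}(0,w_0)=(\omega(\mathbf a,w_0),0)$, so $(1,0)\in I$. If $u_0\ne0$, choose $\mathbf a\neq0$ with $\omega(\mathbf a,w_0)=0$, which is possible because $\dim U=6>1$, and then $\mathbf b$ with $\omega(\mathbf b,\mathbf a)\neq0$. We get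
$$T_{(\mathbf b,0,0)}T_{(\mathbf a,0,0)}(u_0,w_0)=T_{(\mathbf b,0,0)}(0,u_0\mathbf a)=(u_0\,\omega(\mathbf b,\mathbf a),0),$$
so again $(1,0)\in I$. Finally $T_{(\mathbf a,0,0)}(1,0)=(0,\mathbf a)\in I$ for every $\mathbf a\in U$. Hence $V\subset I$.

**Step 3: $I=A$, and $A$ is simple.** It remains to reach $M$. For every $\beta\in V\subset I$ we have $\sigma(\beta)=\beta\cdot\beta\in I$, and $\sigma(V)$ spans $M$ because the components of $\sigma$ are linearly independent. So $M\subset I$ and $I=A$. Moreover, $A\cdot A$ contains all $x\cdot x=H(x)$, and these span $A$ because the components of $H$ are independent; so $A\cdot A=A\neq0$. Hence $A$ is simple. The operators $L_x=\frac12\mathcal{J}H(x)$ are nilpotent by Theorem 7.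

**Step 4: least counterexamples are simple.** This is the converse statement. Let $H$ be any homogeneous quadratic map and $A$ its algebra. A linear functional is a relation among the components of $H$ exactly when it vanishes on all values $H(x)=x\cdot x$. So the components are independent if and only if the squares $x\cdot x$ span $A$. By polarization, $2\,x\cdot y=(x+y)\cdot(x+y)-x\cdot x-y\cdot y$, the span of the squares is $A\cdot A$. Therefore quadratic counterexamples to the HDP are exactly the algebras $A\neq0$ with
$$\text{all }L_x\text{ nilpotent}\qquad\text{and}\qquad A\cdot A=A.\tag{7}$$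
Let $A$ be such an algebra and let $I$ be a maximal proper ideal; one exists because $0$ is a proper ideal and $\dim A$ is finite. The quotient $A/I\neq0$ has the properties (7): its multiplication operators are induced by the $L_x$, hence nilpotent, and products span it because they span $A$. It has no ideals other than $0$ and itself, by maximality of $I$, and its product is not zero. So $A/I$ is simple and is again a counterexample, of dimension $\dim A-\dim I$. If $\dim A$ is least possible, then $I=0$ and $A$ is simple. This proves part 2.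

### 8.3. A cubic form in $30$ variables

Let $H$ be the map of Theorem 7 and $n=15$. With variables $x,y\in\mathbb{C}^n$, put $z=x+iy$ and $\bar z=x-iy$. These are linear coordinates on $\mathbb{C}^{2n}$, independent of each other; no conjugation is meant. Let
$$f(x,y)=\sum_{j=1}^n\bar z_jH_j(z).$$
This is a cubic form in $30$ variables. For comparison, one variable and $H=z^2$ would give $f=(x-iy)(x+iy)^2$.

**Step 1: the Hessian of $f$ is nilpotent.** We compute it in the coordinates $(z,\bar z)$ and then change coordinates. There, $f$ is linear in $\bar z$, so the $\bar z\bar z$-block is $0$, and $\partial^2f/\partial\bar z_j\partial z_k=\partial_kH_j(z)$. So the Hessian in $(z,\bar z)$ is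
$$Q=\begin{pmatrix}*&\mathcal{J}H(z)^T\\ \mathcal{J}H(z)&0\end{pmatrix}.$$
Since $(z,\bar z)$ is obtained from $(x,y)$ by the matrix $S=\begin{pmatrix}I&iI\\I&-iI\end{pmatrix}$, the Hessian in the coordinates $(x,y)$ is $S^TQS$. The matrix $S$ is invertible, since $z$ and $\bar z$ determine $x=\frac12(z+\bar z)$ and $y=\frac1{2i}(z-\bar z)$. So $S^TQS$ is conjugate to $S(S^TQS)S^{-1}=SS^TQ$. Now
$$SS^T=\begin{pmatrix}I&iI\\I&-iI\end{pmatrix}\begin{pmatrix}I&I\\iI&-iI\end{pmatrix}=\begin{pmatrix}0&2I\\2I&0\end{pmatrix},\qquad
SS^TQ=2\begin{pmatrix}\mathcal{J}H(z)&0\\ *&\mathcal{J}H(z)^T\end{pmatrix}.$$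
This is block triangular with nilpotent diagonal blocks, hence nilpotent.

**Step 2: the $30$ partial derivatives are independent.** The partial derivatives of $f$ with respect to $x,y$ and those with respect to $z,\bar z$ are related by the invertible matrix $S^T$, so we may use the latter. A linear relation among them has the form
$$\sum_jc_jH_j(z)+\sum_i\bar z_i\sum_jd_j\,\partial_jH_i(z)=0$$
with $c,d\in\mathbb{C}^n$: the first sum is $\sum_jc_j\,\partial f/\partial\bar z_j$ and the second is $\sum_jd_j\,\partial f/\partial z_j$. Setting $\bar z=0$ gives $\sum_jc_jH_j=0$, so $c=0$ by Theorem 7. Comparing coefficients of the $\bar z_i$ then gives $\mathcal{J}H(z)d=0$, that is, $2\,z\cdot d=0$ for all $z$. So $d$ lies in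
$$\operatorname{Ann}(A)=\{d\in A:\ A\cdot d=0\}.$$
This is an ideal, because $A\cdot\operatorname{Ann}(A)=0$. It is different from $A$, because $A\cdot A\ne0$. As $A$ is simple (Section 8.2), $\operatorname{Ann}(A)=0$ and $d=0$.

**Step 3: the gradient map.** The components of $\nabla f$ are $30$ homogeneous quadratic forms, linearly independent by Step 2. Its Jacobian is the Hessian of $f$, which is symmetric, and nilpotent by Step 1. So $\nabla f$ is a quadratic counterexample to the HDP in dimension $30$ with symmetric nilpotent Jacobian. $\blacksquare$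

No claim is made here that $15$, or $30$ in the symmetric case, is the least possible dimension.
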